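\title{Bipartite graphs of bounded defect have bounded diameter}

\begin{abstract}
A bipartite graph of maximum degree $\Delta$ and diameter $D$ has at most $M^b_{\Delta,D}=2\left(1+(\Delta-1)+\dots+(\Delta-1)^{D-1}\right)$ vertices. We prove that for fixed $\Delta\ge3$ and fixed $\epsilon\ge1$ there is no regular bipartite graph of degree $\Delta$, diameter $D$ and order $M^b_{\Delta,D}-\epsilon$ once $D$ is large, as conjectured in \cite{defect2}. Consequently the defect of bipartite graphs of maximum degree $\Delta$ tends to infinity with the diameter; the same proof shows that the excess of bipartite $\Delta$-regular graphs tends to infinity with the girth. The eigenvalues of such a graph lie in exponentially narrow clusters whose total multiplicities vary from cluster to cluster, while conjugate eigenvalues have equal multiplicities. We turn this tension into a contradiction using logarithmic potential theory and a local structure theorem for nonnegative integer matrices that commute with the adjacency matrix. The proof uses compactness, and the bound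 on $D$ is not effective.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The bipartite Moore bound}

Graphs are finite and simple, and $d(\cdot,\cdot)$ is the graph distance. Let $\Gamma$ be a bipartite graph of maximum degree $\Delta\ge2$, diameter $D$ and order $n$, and put $q=\Delta-1$. Fix an edge $uv$. For every vertex $w$ the distances $d(w,u)$ and $d(w,v)$ differ by one and are at most $D$, so $w$ is within distance $D-1$ of $\{u,v\}$. At most $(\deg u+\deg v-2)q^{i-1}$ vertices lie at distance $i\ge1$ from $\{u,v\}$. Hence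
\begin{equation}\label{eq:edgecount}
n\le 2+(\deg u+\deg v-2)(1+q+\dots+q^{D-2})\le M^b_{\Delta,D}:=2(1+q+\dots+q^{D-1}).
\end{equation}
The number $M^b_{\Delta,D}$ is the \emph{bipartite Moore bound}, and $\epsilon=M^b_{\Delta,D}-n$ is the \emph{defect} of $\Gamma$. The defect counts by how much the graph falls short of the tree of depth $D-1$ grown from an edge. For $\epsilon\ge1$, a \emph{bipartite $(\Delta,D,-\epsilon)$-graph} is a bipartite graph of maximum degree $\Delta$, diameter $D$ and defect $\epsilon$.

Small defects occur for small diameter. The graph $K_{\Delta,\Delta}$ has $D=2$ and defect $0$, and $K_{\Delta,\Delta-\epsilon}$ has $D=2$ and defect $\epsilon$ for $1\le\epsilon<\Delta$. The point--line incidence graph of the Fano plane has $\Delta=3$, $D=3$ and $14=M^b_{3,3}$ vertices. For $\Delta=2$ the cycle of length $2D$ has defect $0$ for every $D$. The question is whether, for $\Delta\ge3$, the defect can stay bounded while the diameter grows.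

Irregular graphs are easy to exclude. If some vertex $u$ has degree less than $\Delta$, then \eqref{eq:edgecount} for an edge at $u$ gives $n\le M^b_{\Delta,D}-(1+q+\dots+q^{D-2})$. Therefore
\begin{equation}\label{eq:regular}
\text{a graph of defect }\ \epsilon<1+q+\dots+q^{D-2}\ \text{ is $\Delta$-regular, and then $\epsilon$ is even;}
\end{equation}
the parity follows because the two color classes of a regular bipartite graph have equal size. For $\Delta\ge3$ and $\epsilon\ge1$ let $D_0=D_0(\Delta,\epsilon)$ be the least $D$ with $\epsilon<1+q+\dots+q^{D-2}$. Then every bipartite $(\Delta,D,-\epsilon)$-graph with $D\ge D_0$ is regular; this is \cite[Proposition~6.1]{defect2}. Conjecture~6.1 of \cite{defect2} asserts that the regular graphs also disappear: for given $\Delta\ge 3$ and $\epsilon\ge 1$, with $\epsilon$ independent of $D$, there is $D_1\ge D_0$ such that regular bipartite $(\Delta,D,-\epsilon)$-graphs with $D\ge D_1$ do not exist. We prove this.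

\begin{theorem}\label{thm:main}
Let $\Delta\ge3$ and $\epsilon\ge1$. There is $D_1\ge D_0(\Delta,\epsilon)$ such that regular bipartite $(\Delta,D,-\epsilon)$-graphs with $D\ge D_1$ do not exist.
\end{theorem}

\begin{theorem}\label{thm:defect}
Let $\Delta\ge3$. For every $c$ there is $D_1=D_1(\Delta,c)$ such that every bipartite graph of maximum degree $\Delta$ and diameter $D\ge D_1$ has fewer than $M^b_{\Delta,D}-c$ vertices.
\end{theorem}

The number $M^b_{\Delta,D}$ is also a lower bound for the order of a bipartite $\Delta$-regular graph of girth at least $2D$ (see Section~\ref{sec:walks}); the difference is the \emph{excess}. The cube has $\Delta=3$, girth $4$ and $8=M^b_{3,2}+2$ vertices, so excess $2$.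

\begin{theorem}\label{thm:excess}
Let $\Delta\ge3$. For every $c$ there is $D_1=D_1(\Delta,c)$ such that every bipartite $\Delta$-regular graph of girth at least $2D$ with $D\ge D_1$ has more than $M^b_{\Delta,D}+c$ vertices.
\end{theorem}

\subsection{One matrix equation}

All three theorems follow from one statement about the adjacency matrix $A$. Define polynomials $G_i\in\mathbb Z[t]$ by $G_{-1}=0$, $G_0=1$ and $G_{i+1}=tG_i-qG_{i-1}$ for $i\ge0$. In a $\Delta$-regular graph, $G_i(A)(u,v)$ is the number of non-backtracking walks from $u$ to $v$ whose length is one of $i,i-2,i-4,\dots$ (Section~\ref{sec:walks}). For a connected bipartite graph and $D\ge1$, let $J$ be the $0/1$ matrix with $J(u,v)=1$ exactly when $d(u,v)\equiv D-1\pmod 2$.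

\begin{theorem}\label{thm:matrix}
Let $\Delta\ge3$ and $s\ge0$ be integers. There is $D_1$ such that for $D\ge D_1$ no connected $\Delta$-regular bipartite graph satisfies
\begin{equation}\label{eq:matrix}
G_{D-1}(A)=J+\varsigma E,\qquad \varsigma\in\{1,-1\},
\end{equation}
with a nonnegative integer matrix $E$ all of whose row sums equal $s$.
\end{theorem}

Defect $2s$ gives \eqref{eq:matrix} with $\varsigma=1$: every vertex of the right color is reached from $u$ by a short walk, and $E$ records the $s$ repetitions. Excess $2s$ gives $\varsigma=-1$: no vertex is reached twice, and $E$ records the $s$ vertices that are missed. For the cube, $D=2$, $G_1(A)=A=J-E$, and $E$ is the permutation matrix of the antipodal map.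

\subsection{Why the answer should be yes, and the plan of the proof}

The matrix $E$ has norm at most $s$, and $J$ vanishes on every eigenspace of $A$ except those of $\pm\Delta$. So every eigenvalue $\lambda\ne\pm\Delta$ satisfies $|G_{D-1}(\lambda)|\le s$. The polynomial $G_{D-1}$ has slope of order at least $q^{D/2}$ near its zeros $t_j=2\sqrt q\cos(\pi j/D)$, $1\le j\le D-1$, so the eigenvalues lie in $D-1$ clusters of width about $q^{-D/2}$. Equation \eqref{eq:matrix} also forces the girth to be $2D-O(1)$. This fixes the traces of all polynomials in $A$ of degree below $D$, and hence the total multiplicity of the $j$-th cluster: it is about $\frac nD\Phi(t_j)$, where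
\begin{equation}\label{eq:Phi}
\Phi(t)=\frac{\Delta}{2}\cdot\frac{4q-t^2}{\Delta^2-t^2}.
\end{equation}
For $\Delta\ge3$ this is a strictly decreasing function of $t^2$. On the other hand, eigenvalues that are conjugate over $\mathbb Q$ have the same multiplicity. If each cluster were a single eigenvalue, all conjugates of $\lambda^2$ would almost coincide, and for an algebraic integer this means $\lambda^2\in\mathbb Z$, which can hold for boundedly many clusters only. For $\Delta=2$ the function $\Phi$ is the constant $1$, there is no tension, and indeed the cycle of length $2D$ satisfies \eqref{eq:matrix} with $s=0$.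

The work lies in controlling how a cluster splits into eigenvalues. Sections~\ref{sec:walks} and~\ref{sec:tools} contain the reductions and the tools. Section~\ref{sec:clusters} establishes the clusters and their multiplicities. Section~\ref{sec:small} completes the proof by hand for $s\le1$ and lists the three things that can go wrong for $s\ge2$; Sections~\ref{sec:heavy}, \ref{sec:local} and~\ref{sec:limit} deal with them, and Section~\ref{sec:end} derives the contradiction.

\section{Non-backtracking walks and the reductions}\label{sec:walks}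

From now on $\Delta\ge3$, $q=\Delta-1\ge2$ and $I=[-2\sqrt q,2\sqrt q]$. We write $V$ for the vertex set, $B_r(u)$ and $S_r(u)$ for the ball and the sphere of radius $r$ about $u$.

A walk is \emph{non-backtracking} if it never traverses an edge and immediately returns along it. Let $F_0=1$, $F_1=t$, $F_2=t^2-\Delta$ and $F_{i+1}=tF_i-qF_{i-1}$ for $i\ge2$. In a $\Delta$-regular graph, $F_i(A)(u,v)$ is the number of non-backtracking walks of length $i$ from $u$ to $v$. Indeed, $F_i(A)A$ counts non-backtracking walks of length $i$ followed by one arbitrary step; either the result is non-backtracking, or the last step undoes the previous one, and each non-backtracking walk of length $i-1$ arises in the second way $q$ times ($\Delta$ times if $i=1$). The recurrences give $F_i=G_i-G_{i-2}$ for $i\ge1$, so $G_i=F_i+F_{i-2}+\cdots$. Counting walks from a vertex, or using the recurrences, $F_i(\Delta)=(q+1)q^{i-1}$ for $i\ge1$ and $G_i(\Delta)=1+q+\dots+q^i$; in particular $M^b_{\Delta,D}=2G_{D-1}(\Delta)$.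

For $t=\sqrt q\,(w+w^{-1})$ the recurrence gives $G_i(t)=q^{i/2}(w^i+w^{i-2}+\dots+w^{-i})$. Taking $w=e^{\sqrt{-1}\,\theta}$ and $w$ real, we obtain
\begin{gather}
G_i(2\sqrt q\cos\theta)=q^{i/2}\,\frac{\sin(i+1)\theta}{\sin\theta},\qquad |G_i|\le(i+1)q^{i/2},\quad |F_i|\le2(i+1)q^{i/2}\ \text{ on }I,\label{eq:bounds}\\
|G_i(t)|\ge(i+1)q^{i/2}\quad\text{for real }t\text{ with }|t|\ge2\sqrt q.\label{eq:outside}
\end{gather}
The generating function is $\sum_iG_i(t)\zeta^i=(1-t\zeta+q\zeta^2)^{-1}$. Subtracting its values at $t$ and $t'$ gives $(t-t')\zeta$ times their product, that is,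
\begin{equation}\label{eq:divdiff}
\frac{G_m(t)-G_m(t')}{t-t'}=\sum_{i=0}^{m-1}G_i(t)G_{m-1-i}(t').
\end{equation}
Letting $t'\to t$ and using \eqref{eq:bounds}, we get $|G_m'|\le m^3q^{m/2}$ on $I$.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:defect} from Theorem~\ref{thm:matrix}]
Let $\Gamma$ be a $\Delta$-regular bipartite graph of diameter $D$ and defect $\epsilon\ge0$. Then $\epsilon=2s$ is even. If $d(u,v)\equiv D-1\pmod2$, then $d(u,v)\le D-1$, and a geodesic shows $G_{D-1}(A)(u,v)\ge1$; otherwise $G_{D-1}(A)(u,v)=0$, because all walks from $u$ to $v$ have the parity of $d(u,v)$. So $E=G_{D-1}(A)-J$ is a nonnegative integer matrix with row sums $G_{D-1}(\Delta)-n/2=s$, and \eqref{eq:matrix} holds with $\varsigma=1$. Theorem~\ref{thm:main} follows, with $D_1$ replaced by $\max(D_1,D_0)$. For Theorem~\ref{thm:defect} we must exclude the finitely many defects $0\le\epsilon\le c$. If $D$ is so large that $c<1+q+\dots+q^{D-2}$, a graph with such a defect is regular by \eqref{eq:regular}, and Theorem~\ref{thm:matrix} applies to each of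 the finitely many values $s\le c/2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:excess} from Theorem~\ref{thm:matrix}]
Two distinct non-backtracking walks of lengths at most $D-1$ with the same ends would contain a cycle of length at most $2D-2$. So in a graph of girth at least $2D$ all entries of $G_{D-1}(A)$ are $0$ or $1$. The row of a vertex $u$ has sum $G_{D-1}(\Delta)$ and is supported on one color class of the component of $u$; a neighbor of $u$ gives the other class. Hence every component has at least $M^b_{\Delta,D}$ vertices. Suppose the order is $M^b_{\Delta,D}+e$ with $0\le e\le c$, and $D$ is so large that $c<M^b_{\Delta,D}$. Then the graph is connected, $e$ is even, and $E=J-G_{D-1}(A)$ is a $0/1$ matrix with row sums $n/2-G_{D-1}(\Delta)=e/2$. So \eqref{eq:matrix} holds with $\varsigma=-1$ and $s=e/2$, and Theorem~\ref{thm:matrix} applies to each of the finitely many values of $s$.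
\end{proof}

\section{Tools from potential theory, algebra and measure theory}\label{sec:tools}

\subsection{The arcsine law}

Let $\omega$ be the arcsine law of $I$: the distribution of $2\sqrt q\cos\theta$ for $\theta$ uniform on $[0,\pi]$, or equivalently on $[0,2\pi]$. The next lemma expresses that $\omega$ is the equilibrium measure of $I$ and that $I$ has logarithmic capacity $\sqrt q$, a quarter of its length.

\begin{lemma}\label{lem:potential}
\begin{enumerate}
\item[(a)] For every $a\in\mathbb C$, $\int\log|t-a|\,d\omega(t)\ge\frac12\log q$.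
\item[(b)] For every nonzero $p\in\mathbb Z[t]$, $\int\log|p|\,d\omega\ge0$.
\item[(c)] For every probability measure $\nu$ on $I$, $\iint\log|t-t'|\,d\nu(t)\,d\nu(t')\le\frac12\log q$.
\end{enumerate}
\end{lemma}

\begin{proof}
In this proof $i=\sqrt{-1}$. For $w\ne0$, expanding the product shows
\[
\bigl|\sqrt q\,(w+w^{-1})-2\sqrt q\cos\theta\bigr|=\sqrt q\,|w|\,|1-e^{i\theta}/w|\,|1-e^{-i\theta}/w|.
\]
(a) Write $a=\sqrt q\,(w+w^{-1})$ with $|w|\ge1$. By Jensen's formula, $\log|1-\alpha e^{\pm i\theta}|$ has mean $0$ over $[0,2\pi]$ when $|\alpha|\le1$, so the integral equals $\frac12\log q+\log|w|$.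

(b) Factor $p$ over $\mathbb C$, apply (a), and note that the leading coefficient has modulus at least $1$.

(c) For $t=2\sqrt q\cos\theta$, $t'=2\sqrt q\cos\phi$ take $w=e^{i\phi}$: $|t-t'|=\sqrt q\,|1-e^{i(\theta-\phi)}|\,|1-e^{-i(\theta+\phi)}|$. For $0<r<1$ we have $|1-re^{i\alpha}|^2=(1-r)^2+r|1-e^{i\alpha}|^2\ge r|1-e^{i\alpha}|^2$ and $\log|1-re^{i\alpha}|=-\sum_{k\ge1}r^k\cos(k\alpha)/k$. Therefore
\[
\log|t-t'|\le\tfrac12\log q-\log r-\sum_{k\ge1}\frac{2r^k}{k}\cos k\theta\cos k\phi .
\]
Against $\nu\otimes\nu$ the $k$-th term integrates to $\frac{2r^k}k\left(\int\cos k\theta\,d\nu\right)^2\ge0$. Let $r\to1$.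
\end{proof}

We use two further properties of $\omega$. First, the points $t_j=2\sqrt q\cos(\pi j/D)$ equidistribute: $\frac1D\sum_j\xi(t_j)\to\int\xi\,d\omega$ for continuous $\xi$ (a Riemann sum in $\theta$), and the number of $j$ with $t_j\in O$ is $(\omega(O)+o(1))D$ when $O$ is a finite union of intervals. Second, a compact set $U\subset I$ with $\omega(U)<\varepsilon$ is covered by a finite union $O$ of open intervals with $\omega(O)<2\varepsilon$, by outer regularity and compactness.

\subsection{Discriminants and resultants}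

Let $\mathcal R$ be $\mathbb Z$ or $\mathbb Z[t]$, and let $p,p'\in\mathcal R[y]$ with $p$ monic and with roots $\alpha_1,\dots,\alpha_r$. The discriminant $\operatorname{disc}p=\prod_{a<b}(\alpha_a-\alpha_b)^2$ and the resultant $\operatorname{Res}(p,p')=\prod_ap'(\alpha_a)$ are integer polynomials in the coefficients, so they lie in $\mathcal R$, and for $\mathcal R=\mathbb Z[t]$ they may be evaluated at a real $t$ before or after they are formed. If $p'$ is monic, the resultant is the product of all differences between a root of $p$ and a root of $p'$. By Gauss's lemma a monic polynomial that is irreducible in $\mathcal R[y]$ is irreducible over the fraction field of $\mathcal R$. In characteristic $0$ it then has simple roots, so $\operatorname{disc}p\ne0$, and $\operatorname{Res}(p,p')\neq0$ unless $p$ divides $p'$. The following consequence delivers the final contradiction.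

\begin{lemma}\label{lem:spread}
Let $X$ be an algebraic integer of degree $r\ge2$ whose conjugates $X_1,\dots,X_r$ lie in $[0,4q]$. Then an interval of length $\ell<\frac1{4q}$ contains fewer than $\frac34r$ of them.
\end{lemma}

\begin{proof}
Suppose it contains $r_0\ge\frac34r$ of them. Then $r_0(r_0-1)\ge\frac12r(r-1)$: for $r=2,3$ we have $r_0=r$, and for $r\ge4$ we have $\frac34\cdot\frac{3r/4-1}{r-1}=\frac34\left(\frac34-\frac{1}{4(r-1)}\right)\ge\frac12$. The discriminant of the minimal polynomial is a nonzero integer, so $\sum_{a\ne b}\log|X_a-X_b|\ge0$. At least half of the $r(r-1)$ terms are at most $\log\ell<0$, and the others are at most $\log4q$. The sum is therefore at most $\frac12r(r-1)(\log\ell+\log4q)<0$, a contradiction.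
\end{proof}

\subsection{Weak convergence}

Let $\kappa_i$ be probability measures on a fixed compact interval. If all their moments converge, then, by the Weierstrass approximation theorem, $\kappa_i$ converges weakly to a probability measure $\kappa$ with the limiting moments, and $\kappa_i\otimes\kappa_i\to\kappa\otimes\kappa$ weakly. The portmanteau theorem says that weak convergence implies $\kappa(Q)\ge\limsup\kappa_i(Q)$ for closed $Q$ and $\kappa(O)\le\liminf\kappa_i(O)$ for open $O$.

\section{Clusters of eigenvalues}\label{sec:clusters}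

Suppose that Theorem~\ref{thm:matrix} fails for $\Delta$ and $s$. Then there is a sequence of graphs satisfying \eqref{eq:matrix} with $D\to\infty$ and the same sign $\varsigma$. The phrases ``for large $D$'' and $o(1)$ refer to this sequence or to subsequences of it; we suppress the index of the graph when we can. The letters $C,c$ denote positive constants that depend only on $q$ and $s$ and may change from line to line.

Let $\chi$ be the $\pm1$ vector of the $2$-coloring. Then $A\mathbf 1=\Delta\mathbf 1$, $A\chi=-\Delta\chi$, and $J=\frac12(\mathbf 1\mathbf 1^T\pm\chi\chi^T)$. So $J$ is symmetric and commutes with $A$, and therefore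
\[
E=\varsigma(G_{D-1}(A)-J)\ \text{ is symmetric and commutes with }A .
\]
A symmetric matrix has norm at most its largest absolute row sum, so $\|E\|\le s$. If $E(u,v)>0$ then $d(u,v)\equiv D-1\pmod 2$, so each row of $E$ is supported on one color class; hence $E\mathbf 1=s\mathbf 1$ and $E\chi=\pm s\chi$. Comparing row sums in \eqref{eq:matrix} gives $n=2G_{D-1}(\Delta)-2\varsigma s\ge q^{D-1}$ for large $D$.

\subsection{Girth}

\begin{lemma}\label{lem:girth}
The girth satisfies $g\ge2\bigl(D-2-\log_q\max(s,1)\bigr)$. For $l\le D-2$ all entries of $F_l(A)$ are at most $\Delta(1+s)$.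
\end{lemma}

\begin{proof}
Let a shortest cycle have length $2m$ with $m\le D-2$, and let $u,u^*$ be antipodal on it. There are $(q-1)q^{D-2-m}$ non-backtracking walks of length $D-1-m$ from $u^*$ whose first edge is not on the cycle. Prefixing either arc from $u$ to $u^*$ turns each of them into two non-backtracking walks of length $D-1$ from $u$. If $a_v$ of the walks from $u^*$ end at $v$, then $G_{D-1}(A)(u,v)\ge2a_v$. For $\varsigma=-1$ this is impossible, because then $G_{D-1}(A)\le J$ entrywise. For $\varsigma=1$ we get $E(u,v)\ge2a_v-1\ge a_v$ whenever $a_v\ge1$, so $s\ge\sum_va_v\ge q^{D-2-m}$, which is the first claim.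

If $l\le D-1$ and $l\equiv D-1\pmod2$, then $F_l(A)\le G_{D-1}(A)\le1+s$ entrywise. For the other parity, extend each walk by one step: $F_l(A)(u,v)\le\sum_{v'\sim v}F_{l+1}(A)(u,v')\le\Delta(1+s)$.
\end{proof}

So $g>D$ for large $D$, and the graph looks like a tree up to distances comparable with $D$. Precisely, a non-backtracking walk of length less than $g$ is a path, and two distinct paths of length less than $g/2$ cannot have the same ends. Hence:
\begin{enumerate}
\item[(T1)] A non-backtracking walk of length $m<g/2$ is the unique geodesic between its ends; for such $m$, $F_m(A)(u,v)$ is $1$ if $d(u,v)=m$ and $0$ otherwise, and $|S_m(u)|=F_m(\Delta)$.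
\item[(T2)] If $r<g/4$, then $B_r(w)$ induces a tree, and its paths, having length at most $2r<g/2$, are the geodesics of the graph.
\end{enumerate}

\subsection{Location of the eigenvalues}

The eigenvalues $\pm\Delta$ are simple, with eigenvectors $\mathbf 1$ and $\chi$. Call the other eigenvalues \emph{nontrivial}, and let $M_\lambda$ be the multiplicity of $\lambda$; sums over $\lambda$ run over distinct nontrivial eigenvalues. On the eigenspace of a nontrivial $\lambda$ the matrix $J$ vanishes, so $E$ acts as the scalar
\[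
\mu_\lambda=\varsigma G_{D-1}(\lambda),\qquad|\mu_\lambda|\le s .
\]
The nontrivial part of the characteristic polynomial of $A$ factors as $\prod_ff^{M_f}$ with distinct monic irreducible $f\in\mathbb Z[t]$, which we call the \emph{factors}. Each $f$ has simple roots, so $M_\lambda=M_f$ for all roots $\lambda$ of $f$. The \emph{mass} of a set of eigenvalues is the sum of their multiplicities.

For $1\le j\le D-1$ put $\theta_j=\pi j/D$ and $t_j=2\sqrt q\cos\theta_j$; by \eqref{eq:bounds} the $t_j$ are the zeros of $G_{D-1}$. Let $\eta_D=2sq^{-(D-1)/2}/D$ and $I_j=\{2\sqrt q\cos\theta:|\theta-\theta_j|\le\eta_D\}$. The \emph{cluster} $\mathcal C_j$ is the set of nontrivial eigenvalues in $I_j$.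

\begin{lemma}\label{lem:clusters}
For large $D$ every nontrivial eigenvalue lies in exactly one cluster, and
\begin{enumerate}
\item[(a)] $|t-t_j|\le Cq^{-D/2}$ and $|G_{D-1}'(t)|\ge cq^{D/2}$ for $t\in I_j$;
\item[(b)] $|t-t_j|\ge c/D^2$ for $t\in I_{j'}$, $j'\ne j$.
\end{enumerate}
\end{lemma}

\begin{proof}
By \eqref{eq:outside}, $|\lambda|\ge2\sqrt q$ would give $|\mu_\lambda|\ge Dq^{(D-1)/2}>s$. So $\lambda=2\sqrt q\cos\theta$ with $0<\theta<\pi$ and $|\sin D\theta|\le sq^{-(D-1)/2}\sin\theta$. We use $\sin\alpha\ge\frac2\pi\alpha$ on $[0,\frac\pi2]$. If $\theta$ is within $\pi/2D$ of $0$ or $\pi$, then $|\sin D\theta|\ge\frac2\pi D\sin\theta$, which is excluded for large $D$. Otherwise $|\theta-\theta_j|\le\pi/2D$ for some $j$, and $\frac2\pi D|\theta-\theta_j|\le|\sin D\theta|\le sq^{-(D-1)/2}$ gives $|\theta-\theta_j|\le\eta_D$. The $I_j$ are disjoint since $\eta_D<\pi/2D$.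

(a) The first bound holds because $|dt/d\theta|\le2\sqrt q$. For $|\theta-\theta_j|\le\eta_D$ we have $|\cos D\theta|\ge\frac12$, $|\sin D\theta|\le D\eta_D$ and $\sin\theta\ge1/D$, so
\[
\Bigl|\frac{d}{d\theta}\frac{\sin D\theta}{\sin\theta}\Bigr|=\frac{|D\cos D\theta\sin\theta-\sin D\theta\cos\theta|}{\sin^2\theta}\ge\frac{\frac D2\sin\theta-D\eta_D}{\sin^2\theta}\ge1 .
\]
Multiply by $q^{(D-1)/2}$ and divide by $|dt/d\theta|\le2\sqrt q$.

(b) We have $|\cos\theta_j-\cos\theta_{j'}|=2\bigl|\sin\frac{\theta_j+\theta_{j'}}2\sin\frac{\theta_j-\theta_{j'}}2\bigr|\ge2\cdot\frac2D\cdot\frac1D$; now use (a).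
\end{proof}

\subsection{Multiplicities and moments of a cluster}

We want the mass $m(j)=\sum_{\lambda\in\mathcal C_j}M_\lambda$ of each cluster, and also the distribution of the values $\mu_\lambda$ within it, since by Lemma~\ref{lem:clusters}(a) these values tell the eigenvalues of a cluster apart. Both are read off from traces $\operatorname{tr}(L(A)E^k)$, where $L$ is a polynomial close to $1$ on $\mathcal C_j$ and close to $0$ on the other clusters. The Lagrange interpolation polynomial for the nodes $t_1,\dots,t_{D-1}$ has this property, and its degree $D-2$ is low enough for Lemma~\ref{lem:girth}. Put, for $k\ge0$ and $0\le l\le D-2$,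
\[
\tau_{l,k}=\frac1n\operatorname{tr}\bigl(F_l(A)E^k\bigr),\qquad\sigma_l=\frac{F_l}{F_l(\Delta)},\qquad\psi_k(t)=\sum_{l=0}^{D-2}\tau_{l,k}\,\sigma_l(t).
\]
By Lemma~\ref{lem:girth} and \eqref{eq:bounds},
\begin{equation}\label{eq:tausigma}
0\le\tau_{l,k}\le\Delta(1+s)s^k,\qquad|\sigma_l|\le2(l+1)q^{-l/2}\ \text{ on }I ,
\end{equation}
so $|\psi_k|\le Cs^k$ on $I$. A closed non-backtracking walk of length $l\ge 1$ contains a cycle of length at most $l$; since $g>D$, we have $\tau_{0,0}=1$, $\tau_{l,0}=0$ for $l\ge1$, and $\psi_0=1$.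

\begin{lemma}\label{lem:tail}
For $t\in I$ and $l\ge0$, $\displaystyle\sum_{i\ge l,\ i\equiv l\ (2)}q^{-i}G_i(t)=\frac{q\Delta}{\Delta^2-t^2}\,\sigma_l(t)$.
\end{lemma}

\begin{proof}
The series converges absolutely by \eqref{eq:bounds}. For $l=0$ it is the mean of the generating function at $\zeta=1/q$ and $\zeta=-1/q$, namely $\frac12\bigl(\frac q{\Delta-t}+\frac q{\Delta+t}\bigr)$. For $l\ge1$, two applications of the recurrence give $t^2G_l=G_{l+2}+2qG_l+q^2G_{l-2}$, so $(\Delta^2-t^2)G_l=q^2(G_l-G_{l-2})-(G_{l+2}-G_l)=q^2F_l-F_{l+2}$. Dividing by $\Delta q^{l+1}$ we get $\frac{q\Delta}{\Delta^2-t^2}(\sigma_l-\sigma_{l+2})=q^{-l}G_l$. Sum this over $l,l+2,\dots$; the left side telescopes because $\sigma_i(t)\to0$.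
\end{proof}

\begin{proposition}\label{prop:moments}
For each fixed $k\ge0$, uniformly in $j$,
\begin{equation}\label{eq:moments}
\frac1n\sum_{\lambda\in\mathcal C_j}M_\lambda\mu_\lambda^k=\frac{\Phi(t_j)}D\,\psi_k(t_j)+O_k(D^4q^{-D/2}).
\end{equation}
\end{proposition}

\begin{proof}
Since $\sin(D-1-i)\theta_j=\sin(\pi j-(i+1)\theta_j)=(-1)^{j+1}\sin(i+1)\theta_j$, formula \eqref{eq:bounds} gives $G_{D-2-i}(t_j)=(-1)^{j+1}q^{(D-2)/2}q^{-i}G_i(t_j)$. Insert this in \eqref{eq:divdiff} with $m=D-1$ and $t'=t_j$:
\[
\frac{G_{D-1}(t)}{t-t_j}=(-1)^{j+1}q^{(D-2)/2}\sum_{i=0}^{D-2}q^{-i}G_i(t_j)G_i(t).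
\]
At $t=t_j$, the identity $\sum_{a=0}^{D-1}\sin^2a\theta_j=\frac12\sum_{a=0}^{D-1}(1-\cos\frac{2\pi ja}D)=\frac D2$ gives $|G_{D-1}'(t_j)|=q^{(D-2)/2}D/(2\sin^2\theta_j)$. So the Lagrange polynomial is
\[
L_j(t):=\frac{G_{D-1}(t)}{(t-t_j)G_{D-1}'(t_j)}=\frac{2\sin^2\theta_j}D\sum_{i=0}^{D-2}q^{-i}G_i(t_j)G_i(t).
\]

\emph{Spectral evaluation.} From $|G_i|\le(i+1)q^{i/2}$ and $|G_i'|\le i^3q^{i/2}$ we get $|L_j'|\le2D^4$ on $I$; as $L_j(t_j)=1$, we have $L_j=1+O(D^4q^{-D/2})$ on $\mathcal C_j$. On the other clusters $|G_{D-1}(\lambda)|\le s$, $|\lambda-t_j|\ge c/D^2$ and $|G_{D-1}'(t_j)|\ge q^{(D-2)/2}D/2$, so $L_j(\lambda)=O(Dq^{-D/2})$. Finally $|\pm\Delta-t_j|\ge\Delta-2\sqrt q>0$, so $|L_j(\pm\Delta)|\le CG_{D-1}(\Delta)q^{-D/2}=O(q^{D/2})$, and since $n\ge q^{D-1}$ the trivial eigenvalues contribute $O(s^kq^{-D/2})$ to $\frac1n\operatorname{tr}(L_j(A)E^k)$. Thus this trace equals the left side of \eqref{eq:moments} up to $O_k(D^4q^{-D/2})$.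

\emph{Combinatorial evaluation.} Expand $G_i=F_i+F_{i-2}+\cdots$ and exchange the sums:
\[
\frac1n\operatorname{tr}(L_j(A)E^k)=\frac{2\sin^2\theta_j}D\sum_{l=0}^{D-2}\tau_{l,k}\sum_{l\le i\le D-2,\ i\equiv l\ (2)}q^{-i}G_i(t_j).
\]
Extending each inner sum to infinity changes it by at most $\sum_{i\ge D-1}(i+1)q^{-i/2}=O(Dq^{-D/2})$, so by \eqref{eq:tausigma} the total change is $O_k(Dq^{-D/2})$. Lemma~\ref{lem:tail} and $4q\sin^2\theta_j=4q-t_j^2$ turn the result into $\frac1D\Phi(t_j)\psi_k(t_j)$.
\end{proof}

The main term can be tested on the examples with $s=0$. For $K_{\Delta,\Delta}$ we have $D=2$, $t_1=0$ and $\frac nD\Phi(0)=\Delta\cdot\frac{2q}\Delta=n-2=m(1)$. For the incidence graph of the Fano plane, $t_1=-t_2=\sqrt2$ and $\frac{14}3\Phi(\sqrt2)=\frac{14}3\cdot\frac97=6$, and $m(1)=m(2)=(n-2)/2=6$ by the symmetry of the spectrum.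

\begin{lemma}\label{lem:Phi}
As a function of $X=t^2\in[0,4q]$, $\Phi$ is decreasing with $|d\Phi/dX|\ge(q-1)^2/(2\Delta^3)$, and $0\le\Phi\le2q/\Delta<2$. Moreover $\int\Phi\,d\omega=1$ and $\int\Phi^2\,d\omega=1+c_0$ with $c_0=\frac{\Delta-2}{2\Delta}>0$.
\end{lemma}

\begin{proof}
We have $d\Phi/dX=-\frac\Delta2\,(q-1)^2/(\Delta^2-X)^2$, because $\Delta^2-4q=(q-1)^2$; the first sentence follows. For $t=2\sqrt q\cos\theta$ we have $\Delta^2-t^2=q^2+1-2q\cos2\theta$ and $4q-t^2=\Delta^2-t^2-(q-1)^2$. The Poisson kernel expansion $\frac{q^2-1}{q^2+1-2q\cos\alpha}=1+2\sum_{k\ge1}q^{-k}\cos k\alpha$ gives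
\[
\Phi=\frac{q+1}2-\frac{q-1}2\cdot\frac{q^2-1}{q^2+1-2q\cos2\theta}=1-(q-1)\sum_{k\ge1}q^{-k}\cos2k\theta .
\]
By orthogonality the mean is $1$ and the variance is $\frac12(q-1)^2\sum_{k\ge1}q^{-2k}=\frac{q-1}{2(q+1)}$.
\end{proof}

\begin{corollary}\label{cor:mass}
For large $D$, uniformly in $j$:
\begin{enumerate}
\item[(a)] $\frac Dnm(j)=\Phi(t_j)+O(D^5q^{-D/2})$, and $cn/D^3\le m(j)\le2n/D$.
\item[(b)] The probability measure $\rho_j=\frac1{m(j)}\sum_{\lambda\in\mathcal C_j}M_\lambda\delta_{\mu_\lambda}$ on $[-s,s]$ has $k$-th moment $\psi_k(t_j)+o(1)$ for each fixed $k$.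
\item[(c)] $\nu_D:=\frac1n\sum_\lambda M_\lambda\delta_\lambda\to\nu:=\Phi\,\omega$ weakly, and $\frac D{n^2}\sum_jm(j)^2\to1+c_0$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Take $k=0$ in \eqref{eq:moments}, and use $\Phi\le 2q/\Delta<2$ and $\Phi(t_j)\ge\frac{2q}{\Delta}\sin^2\theta_j\ge c/D^2$. (b) Divide \eqref{eq:moments} by its case $k=0$; the error terms are exponentially small compared with $\Phi(t_j)/D\ge c/D^3$, and $\psi_k$ is bounded. (c) For continuous $\xi$, (a) and Lemma~\ref{lem:clusters}(a) give $\int\xi\,d\nu_D=\frac1D\sum_j\Phi(t_j)\xi(t_j)+o(1)$, and $\frac D{n^2}\sum m(j)^2=\frac1D\sum_j\Phi(t_j)^2+o(1)$. Apply equidistribution and Lemma~\ref{lem:Phi}.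
\end{proof}

\section{The cases $s=0$ and $s=1$}\label{sec:small}

The whole argument is visible for $s\le1$, where $E$ can be described completely.

\begin{proof}[Proof of Theorem~\ref{thm:matrix} for $s\le1$]
We claim that there are an integer $y_0$ and a number $w=w_D\in[\frac12,1]$ such that, uniformly in $j$,
\begin{equation}\label{eq:small}
\frac Dn\sum_{\lambda\in\mathcal C_j,\ \mu_\lambda=y_0}M_\lambda=w\,\Phi(t_j)+o(1).
\end{equation}
For $s=0$ all $\mu_\lambda$ vanish, and Corollary~\ref{cor:mass}(a) gives \eqref{eq:small} with $y_0=0$, $w=1$.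

Let $s=1$. Then $E$ is a symmetric permutation matrix commuting with $A$, so it is the matrix of an automorphism $\gamma$ with $\gamma^2=1$, and $\mu_\lambda=\pm1$. Adding the cases $k=0$ and $k=1$ of \eqref{eq:moments} shows that the left side of \eqref{eq:small} with $y_0=1$ equals $\frac12(1+\psi_1(t_j))\Phi(t_j)+o(1)$. We show that $\psi_1$ is almost constant. Let $X_l=\{u:d(u,\gamma u)=l\}$; by (T1), $\tau_{l,1}=|X_l|/n$ for $l<g/2$. Let $l\ge1$, $l+2<g/2$, $u\in X_l$, and let $\Pi$ be the geodesic from $u$ to $\gamma u$. Since $\gamma^2=1$, $\gamma$ maps $\Pi$ onto itself, reversing it. For each of the $q$ neighbors $e$ of $u$ outside $\Pi$, the vertex $\gamma e$ is a neighbor of $\gamma u$ outside $\Pi$, so $e,\Pi,\gamma e$ is a geodesic by (T1). Hence $e\in X_{l+2}$, and $e$ determines $u$ as the second vertex of its geodesic to $\gamma e$. So $|X_{l+2}|\ge q|X_l|$. Iterating $\lfloor g/8\rfloor$ times gives $\tau_{l,1}\le q^{-\lfloor g/8\rfloor}$ for $1\le l<g/4$. The terms of $\psi_1$ with $l\ge g/4$ are $o(1)$ in total by \eqref{eq:tausigma}.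 Thus $\psi_1=\tau_{0,1}+o(1)$ uniformly on $I$, where $\tau_{0,1}\in[0,1]$ is the proportion of fixed points of $\gamma$, and \eqref{eq:small} holds with $w=\frac12(1+\tau_{0,1})$.

By Lemma~\ref{lem:clusters}(a), $G_{D-1}$ is injective on $I_j$, so the sum in \eqref{eq:small} has at most one term. It has exactly one when $\theta_j\in[\frac\pi4,\frac{3\pi}4]$ and $D$ is large, since then $\Phi(t_j)\ge c$. So the number of eigenvalues with $\mu_\lambda=y_0$ tends to infinity. At most $2(4q+1)$ numbers in $I$ have an integer square, so for large $D$ there is $\lambda$ with $\mu_\lambda=y_0$ and $\lambda^2\notin\mathbb Z$. Its conjugates $\lambda'$ are roots of the integer polynomial $\varsigma G_{D-1}-y_0$, so $\mu_{\lambda'}=y_0$, and $M_{\lambda'}=M_\lambda$. By \eqref{eq:small}, $w\Phi(\lambda')=\frac DnM_\lambda+o(1)$ for all of them. As $w\ge\frac12$, Lemma~\ref{lem:Phi} puts all conjugates of $\lambda^2$ in an interval of length $o(1)$. This contradicts Lemma~\ref{lem:spread}.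
\end{proof}

The proof rests on \eqref{eq:small}: the measure $\rho_j$ has an atom whose position is a root of an integer equation, here $y-y_0=0$, and whose weight $w$ does not depend on $j$. For $s\ge2$ three difficulties arise.

\emph{The measures $\rho_j$ might have no large atoms.} The spectrum of $E$ is no longer a finite list known in advance, and a cluster might split into many eigenvalues of small multiplicity. Section~\ref{sec:heavy} shows that eigenvalues of multiplicity comparable with $n/D$ carry a positive proportion of the mass.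

\emph{The measures $\rho_j$ might depend on $j$.} The matrix $E=F_h(A)$ is nonnegative, integral, commutes with $A$ and has constant row sums; for it $\mu_\lambda=F_h(\lambda)$, so the atom of $\rho_j$ sits near the curve $y=F_h(t)$. More generally $E$ could be a sum of products $F_h(A)\Pi$ with $\Pi$ the matrix of an automorphism. Section~\ref{sec:local} shows that near almost every vertex $E$ has this form, and encodes it in a matrix pencil $\mathcal E(t)=\sum_hF_h(t)E_h$ with integer matrices $E_h$, whose eigenvalue distribution at $t=t_j$ approximates $\rho_j$.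

\emph{The weight must be constant along a Galois orbit.} Section~\ref{sec:limit} shows that in the limit the atoms lie on curves $H(t,y)=0$, where $H\in\mathbb Z[t,y]$ is an irreducible factor of $\det(y-\mathcal E(t))$, and that the weight of an atom depends only on $H$. The equation $H(\lambda,\mu_\lambda)=0$ passes to conjugates, as $\mu_\lambda=y_0$ did.

From now on $s\ge2$.

\section{Eigenvalues of large multiplicity}\label{sec:heavy}

Distinct eigenvalues in the same cluster are exponentially close, but the product of all differences of distinct eigenvalues is a nonzero integer up to sign. The pairs in different clusters can compensate only by the logarithmic energy of $\nu$, which is at most $\frac12\log q$. The width $q^{-D/2}$ and the capacity $\sqrt q$ match exactly, and what is left over is the variance $c_0$ of $\Phi$.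

\begin{lemma}\label{lem:heavy}
$\displaystyle\liminf\frac D{n^2}\sum_\lambda M_\lambda^2\ge c_0$.
\end{lemma}

\begin{proof}
Taking products over ordered pairs,
\[
\prod_{\lambda\ne\lambda'}|\lambda-\lambda'|^{M_\lambda M_{\lambda'}}=\prod_f|\operatorname{disc}f|^{M_f^2}\prod_{f\ne f'}|\operatorname{Res}(f,f')|^{M_fM_{f'}}\ge1 .
\]
Take logarithms. The pairs $\lambda\ne\lambda'$ in a common cluster have total weight $\sum_jm(j)^2-\sum_\lambda M_\lambda^2$, and for them $\log|\lambda-\lambda'|\le-\frac D2\log q+C$. For pairs in different clusters fix $0<\delta<1$ and use $\log|\lambda-\lambda'|\le\ell_\delta(\lambda,\lambda'):=\frac12\log((\lambda-\lambda')^2+\delta^2)$. Since $\ell_\delta\ge\log\delta$, completing the sum of $\ell_\delta$ to all ordered pairs, including $\lambda=\lambda'$, costs at most $\sum_jm(j)^2\log\frac1\delta$. Dividing by $n^2$,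
\[
\frac D{n^2}\Bigl(\sum_jm(j)^2-\sum_\lambda M_\lambda^2\Bigr)\Bigl(\frac12\log q-\frac CD\Bigr)\le\iint\ell_\delta\,d\nu_D\,d\nu_D+\frac{\sum_jm(j)^2}{n^2}\log\frac1\delta .
\]
By Corollary~\ref{cor:mass}, as $D\to\infty$ the last term tends to $0$ and the integral tends to $\iint\ell_\delta\,d\nu\,d\nu$. As $\delta\downarrow0$ this decreases to $\iint\log|t-t'|\,d\nu\,d\nu$ by monotone convergence, which is at most $\frac12\log q$ by Lemma~\ref{lem:potential}(c). Hence $\limsup\frac D{n^2}\bigl(\sum m(j)^2-\sum M_\lambda^2\bigr)\le1$, while $\frac D{n^2}\sum m(j)^2\to1+c_0$.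
\end{proof}

\section{The local structure of $E$}\label{sec:local}

By Corollary~\ref{cor:mass}(b) the measures $\rho_j$ are governed by the functions $\psi_k$. Up to a small tail, $\psi_k(t)$ is the average over $u$ of $\sum_wE^k(u,w)\sigma_{d(u,w)}(t)$. This transform has two features. It ignores entries $E^k(u,w)$ with $w$ far from $u$, because $\sigma_l$ decays. And it sends the $u$-th row of $F_l(A)$ to $|S_l(u)|\sigma_l(t)=F_l(t)$, hence the $u$-th row of a polynomial $F(A)$ of low degree to $F(t)$. If $E=\sum_hF_h(A)E_h$ with matrices $E_h$ that commute with $A$ and whose products move each vertex far away or not at all, the transform of $E^k$ is the diagonal entry of $\bigl(\sum_hF_h(t)E_h\bigr)^k$. We prove that this picture is correct near most vertices. Put $C_0=2s(s+1)q^{s/2}\ge s$.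

\begin{proposition}\label{prop:pencil}
For every $K\ge2$ and $\varepsilon>0$, for large $D$ there are symmetric nonnegative integer $n\times n$ matrices $E_0,\dots,E_s$ such that $\mathcal E(t)=\sum_{j=0}^sF_j(t)E_j$ satisfies, for all $t\in I$,
\[
\|\mathcal E(t)\|\le C_0,\qquad\Bigl|\frac1n\operatorname{tr}\mathcal E(t)^k-\psi_k(t)\Bigr|\le\varepsilon\quad(0\le k\le K).
\]
\end{proposition}

Fix $K\ge2$. Let $W=(1+E)^K$, where $1$ is the identity matrix. It is a symmetric nonnegative integer matrix commuting with $A$, its row sums equal $\Sigma=(1+s)^K$, and $W\ge E^k$ entrywise for $0\le k\le K$. Let $Z_x=\{v:E(x,v)>0\}$; then $|Z_x|\le s$ because $E$ is integral, and $Z_x$ lies in one color class. The \emph{density} of $X\subset V$ is $|X|/n$.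

\subsection{A gap in the distances}

To separate ``near'' from ``far'' we need a scale $R$ such that the support of $W$ almost never contains pairs at distance between $R$ and $R^3$. As for the involution in Section~\ref{sec:small}, the reason is that a pair at a moderate positive distance produces exponentially many pairs at slightly larger distances. The new pairs no longer determine the old ones, and expansion of the graph takes over the counting.

\begin{lemma}\label{lem:gap}
Let $R_1\ge8$ be a multiple of $8$, let $R_{i+1}=6R_i^3$ and $R_{\max}=R_{6\Sigma+1}$. For large $D$ there is $R\in\{R_1,\dots,R_{6\Sigma+1}\}$ such that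
\[
V_{\mathrm{bad}}=\{u:\ W(u,w)>0\text{ and }R<d(u,w)\le R^3\text{ for some }w\}
\]
has density at most $q^{-R^3}$.
\end{lemma}

\begin{proof}
Let $D$ be so large that $g>100R_{\max}^3$; all distances below are at most $7R_{\max}^3<g/4$. For $1\le a\le b$ let $X(a,b)$ be the set of $u$ that have a \emph{witness} $w$ with $W(u,w)>0$ and $a\le d(u,w)\le b$, and let $\alpha(a,b)$ be its density.

\emph{Propagation.} Let $u\in X(a,b)$ with witness $w$ at distance $d\ge1$, and let $u'$ be one of the $q$ neighbors of $u$ off the geodesic from $u$ to $w$. Then $\sum_{w'\sim w}W(u',w')=(WA)(u',w)=(AW)(u',w)\ge W(u,w)>0$, so $W(u',w')>0$ for some $w'\sim w$. The geodesic from $u'$ to $w$ has length $d+1\ge2$ and starts with the edge $u'u$; the geodesic from $u'$ to $w'$ is obtained by deleting its last edge or adding one more. So $d(u',w')\in\{d,d+2\}$, $u'\in X(a,b+2)$, and the $q$ neighbors of $u'$ other than $u$ are off the geodesic from $u'$ to $w'$. Iterating, at least $q^m$ vertices of $S_m(u)$ lie in $X(a,b+2m)$.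

\emph{Expansion.} Let $X=X(a,b)$ and $X'=X(a,b+2m)$ have densities $\alpha,\alpha'$. We have just shown $q^m|X|\le\langle\mathbf 1_X,F_m(A)\mathbf 1_{X'}\rangle$. In the spectral decomposition of the right side, the eigenvalues $\pm\Delta$ contribute at most $2F_m(\Delta)|X||X'|/n\le3q^m|X||X'|/n$, and the others, which lie in $I$, at most $2(m+1)q^{m/2}\sqrt{|X||X'|}$ by \eqref{eq:bounds}. If $\alpha'<\frac16$, then $\frac12q^m\alpha\le2(m+1)q^{m/2}\sqrt{\alpha\alpha'}$, that is, $\alpha'\ge q^m\alpha/(16(m+1)^2)$. For $m=30$ we have $q^{15}\ge2^{15}>16\cdot31^2$, so $\alpha'\ge\min(\frac16,q^{15}\alpha)$. Since $\alpha(a,b)$ is nondecreasing in $b$, induction gives $\alpha(a,b+60i)\ge\min(\frac16,q^{15i}\alpha(a,b))$.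

\emph{Pigeonhole.} If $\alpha(R_i+1,R_i^3)>q^{-R_i^3}$, then $\lceil R_i^3/15\rceil$ steps extend the range by at most $4R_i^3+60\le5R_i^3$ and give $\alpha(R_i+1,R_{i+1})\ge\frac16$. The intervals $[R_i+1,R_{i+1}]$ are disjoint, and each $u$ has at most $\Sigma$ vertices $w$ with $W(u,w)>0$, so $\sum_i\alpha(R_i+1,R_{i+1})\le\Sigma$. Hence this happens for at most $6\Sigma$ indices, and some $i\le6\Sigma+1$ is free of it.
\end{proof}

Let $R_1\ge48(1+Ks)$ be a multiple of $8$, to be enlarged at the end of the section. Let $R$ be as in Lemma~\ref{lem:gap}, let $N=R^2$, and let $D$ be so large that $g>100R_{\max}^3$ and $D-2\ge R_{\max}^3$. Then (T2) applies to balls of radius $20N$, and $N/4\ge12R$.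

We shall walk from a vertex to nearby vertices and jump along $E$ a bounded number of times, and must never meet $V_{\mathrm{bad}}$. Let $T_1(x)$ be the set of vertices within distance $10N$ of $\{x\}\cup Z_x$, let $T_0(u)=\{u\}$ and $T_{i+1}(u)=\bigcup_{x\in T_i(u)}T_1(x)$. Then $T_i(u)\subset T_{i+1}(u)$, and $T_b(x)\subset T_{a+b}(u)$ for $x\in T_a(u)$. Since $E$ is symmetric and $|B_r(w)|\le\frac{q+1}{q-1}q^r\le3q^r$, a vertex $z$ lies in $T_1(x)$ for at most $3(1+s)q^{10N}$ vertices $x$. Hence the set of $u$ with $T_i(u)\cap V_{\mathrm{bad}}\ne\emptyset$ has density at most $(3(1+s)q^{10R^2})^iq^{-R^3}$. Call $u$ \emph{good} if $T_2(u)\cap V_{\mathrm{bad}}=\emptyset$ and \emph{excellent} if $T_{K+3}(u)\cap V_{\mathrm{bad}}=\emptyset$. The density of vertices that are not excellent is bounded by a quantity that tends to $0$ as $R_1\to\infty$.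

\subsection{Rigidity}

Commutation with $A$ and nonnegativity give a transport rule. For $m<g/2$:
\begin{enumerate}
\item[(P)] If $d(x,x')=m$ and $v\in Z_x$, there is $v'\in Z_{x'}$ with $d(v,v')=m$.
\end{enumerate}
Indeed, $0<E(x,v)\le(F_m(A)E)(x',v)=(EF_m(A))(x',v)=\sum_{v'}E(x',v')F_m(A)(v',v)$, and (T1) applies. Since $v\in Z_x$ if and only if $x\in Z_v$, rule (P) can be read with the two sides exchanged:
\begin{enumerate}
\item[(P$'$)] If $w\in Z_x$ and $d(w,v)=m$, there is $x'$ with $d(x,x')=m$ and $v\in Z_{x'}$.
\end{enumerate}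

Let $u$ be good and $x\in B_N(u)$. For $v,v'\in Z_x$ we have $W(v,v')\ge E^2(v,v')\ge E(v,x)E(x,v')>0$ and $v\in T_1(x)\subset T_2(u)$, so
\begin{equation}\label{eq:dichotomy}
d(v,v')\le R\quad\text{or}\quad d(v,v')>R^3 .
\end{equation}
As $2R\le R^3$, the relation $d(v,v')\le R$ is an equivalence relation on $Z_x$; we call its classes the \emph{classes of $Z_x$}. The next lemma says that each class is the support of a radial function about a center, and that center and function move rigidly with $x$.

\begin{lemma}\label{lem:rigid}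
Let $u$ be good and $Y$ a class of $Z_u$. There are an integer $0\le h\le s$, a vertex $y$, nonnegative integers $k_0,k_1,\dots$ with $k_h\ge1$ and $k_i=0$ for $i>h$, and an isometry $\varphi$ of $B_{N/8}(u)$ onto $B_{N/8}(y)$ with $\varphi(u)=y$, such that
\[
E(x,v)=k_{d(\varphi(x),v)}\qquad\text{for all }x\in B_{N/8}(u),\ v\in B_N(y).
\]
For each such $x$ the set $Z_x\cap B_N(y)$ is a class of $Z_x$; it contains $S_h(\varphi(x))$, lies in $B_h(\varphi(x))$, and equals $Y$ when $x=u$.
\end{lemma}

\begin{proof}
\emph{Step 0: following the class.} Fix $y_0\in Y$, and for $x\in B_N(u)$ let $Y_x=Z_x\cap B_{5N}(y_0)$. If $v\in Y_x$, then (P) gives $w\in Z_u$ with $d(v,w)=d(u,x)\le N$; then $d(w,y_0)\le6N\le R^3$, so $d(w,y_0)\le R$ by \eqref{eq:dichotomy}, and $d(v,y_0)\le N+R\le2N$. Thus $Y_x\subset B_{2N}(y_0)$, and $\operatorname{diam}Y_x\le R$ by \eqref{eq:dichotomy}, since $4N\le R^3$. Rule (P) applied to $y_0\in Z_u$ shows $Y_x\ne\emptyset$. An element of $Z_x$ within $R$ of $Y_x$ lies in $B_{5N}(y_0)$, so $Y_x$ is a class of $Z_x$; and $Y_u=Y$, since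 both are classes containing $y_0$. If $v\in Y_x$ and $x'\in B_N(u)$, the vertex $v'$ given by (P) has $d(v',y_0)\le2N+2N$, so
\begin{equation}\label{eq:transport}
\text{for all }x,x'\in B_N(u)\text{ and }v\in Y_x\text{ there is }v'\in Y_{x'}\text{ with }d(v,v')=d(x,x').
\end{equation}
All vertices below lie in the trees $B_{2N}(u)$ and $B_{20N}(y_0)$. For a vertex $p$ and a set $Q$ let $\mathcal D(p,Q)=\{d(p,v):v\in Q\}$, and let the \emph{width} of a finite set of integers be its maximum minus its minimum. We use \eqref{eq:transport} in the following form. If there are vertices $p,p'$ with $d(v,v')=d(v,p)+d(p,p')+d(p',v')$ for all $v\in Y_x$, $v'\in Y_{x'}$, then \eqref{eq:transport} in both directions gives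
\begin{equation}\label{eq:reflect}
\mathcal D(p',Y_{x'})=d(x,x')-d(p,p')-\mathcal D(p,Y_x),
\end{equation}
and in particular the two sets have the same width.

\emph{Step 1: the shape of $Y_x$ for $x\in B_{N/2}(u)$.} Distances in $Y_x$ are even. Let $\operatorname{diam}Y_x=2h$, let $z$ be the midpoint of a geodesic between two points of $Y_x$ at distance $2h$, and call $d(z,\cdot)$ the \emph{depth}. We claim that
\begin{equation}\label{eq:shape}
S_h(z)\subset Y_x\subset B_h(z).
\end{equation}
This is trivial for $h=0$; let $h\ge1$. The two chosen points have depth $h$ and lie in different branches at $z$. Any $v\in Y_x\setminus\{z\}$ lies in a different branch from one of them, so $d(v,z)+h\le2h$; this is the second inclusion. Let $\mathcal T\subset B_h(z)$ be the convex hull of $Y_x$, a subtree of diameter at most $R$ that contains $z$.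

An \emph{exit} is a pair $(p,p^+)$ of adjacent vertices with $p\in\mathcal T$, $p^+\notin\mathcal T$; a vertex is \emph{beyond} $p^+$ if its geodesic to $p$ passes through $p^+$. The idea is to look at $Y_x$ from far away through each exit. Let $m=N/4$, let $(p_1,p_1^+)$ be an exit, pick $w\in Y_x$ and a vertex $v$ beyond $p_1^+$ with $d(p_1,v)=m-d(w,p_1)$. The geodesic from $w$ to $p_1$ stays in $\mathcal T$, so $d(w,v)=m$. By (P$'$) there is $x_1$ with $d(x,x_1)=m$ and $v\in Z_{x_1}$. Then $x_1\in B_N(u)$ and $d(v,y_0)\le m+2N$, so $v\in Y_{x_1}$. Since $d(v,p_1)\ge m-R>R\ge\operatorname{diam}Y_{x_1}$, no geodesic from $v$ to a point of $Y_{x_1}$ meets $p_1$, so all of $Y_{x_1}$ lies beyond $p_1^+$. Every geodesic from $Y_x$ to $Y_{x_1}$ passes through $p_1$, and \eqref{eq:reflect} with $p=p'=p_1$ shows that $\mathcal D(p_1,Y_x)$ and $\mathcal D(p_1,Y_{x_1})$ have the same width. Let $(p_2,p_2^+)$ be another exit, with corresponding $x_2$ (Figure~\ref{fig:exits}). Geodesics from $Y_{x_1}$ to $Y_{x_2}$ pass through $p_1$ and then $p_2$ (also when $p_1=p_2$,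 as then $p_1^+\ne p_2^+$), so $\mathcal D(p_1,Y_{x_1})$ and $\mathcal D(p_2,Y_{x_2})$ have the same width. Consequently the width of $\mathcal D(p,Y_x)$ is the same for all exits $(p,p^+)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) ellipse (1.7 and 0.95);
\node at (0,0.55) {$\mathcal T\supset Y_x$};
\draw (-1.7,0) -- (1.7,0);
\draw (-0.4,0) -- (-0.1,-0.5);
\fill (-0.1,-0.5) circle (1.5pt) node[right] {$w$};
\fill (-1.7,0) circle (1.5pt) node[above left] {$p_1$};
\fill (1.7,0) circle (1.5pt) node[above right] {$p_2$};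
\draw (-1.7,0) -- (-2.6,0);
\draw (1.7,0) -- (2.6,0);
\fill (-2.6,0) circle (1.5pt) node[below] {$p_1^+$};
\fill (2.6,0) circle (1.5pt) node[below] {$p_2^+$};
\draw[dashed] (-2.6,0) -- (-4.3,0);
\draw[dashed] (2.6,0) -- (4.3,0);
\draw (-5,0) ellipse (0.7 and 0.55);
\draw (5,0) ellipse (0.7 and 0.55);
\node at (-5,0) {$Y_{x_1}$};
\node at (5,0) {$Y_{x_2}$};
\end{tikzpicture}
\caption{The convex hull $\mathcal T$ of the class $Y_x$ in a tree, with two edges $p_1p_1^+$ and $p_2p_2^+$ leaving it. Far beyond each edge lies a class $Y_{x_i}$. All geodesics from $Y_{x_i}$ to $Y_x$ pass through $p_i$, and all geodesics from $Y_{x_1}$ to $Y_{x_2}$ pass through $p_1$ and $p_2$.}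
\label{fig:exits}
\end{figure}

For an exit $(p,p^+)$, one of the two chosen points of depth $h$ lies in a branch at $z$ that does not contain $p$, so $\max\mathcal D(p,Y_x)=d(p,z)+h$. A point $p\in Y_x$ of depth $h$ belongs to an exit, since its neighbors of depth $h+1$ are not in $\mathcal T$, and for it the width is $2h-0$. So every exit satisfies $d(p,z)+h-d(p,Y_x)=2h$, that is, $d(p,z)=h+d(p,Y_x)$. As $d(p,z)\le h$, we get $d(p,z)=h$ and $p\in Y_x$. Thus a vertex of $\mathcal T$ of depth less than $h$ has all its neighbors in $\mathcal T$, and since $z\in\mathcal T$ we get $\mathcal T=B_h(z)$. Every vertex of depth $h$ belongs to an exit, hence to $Y_x$. This proves \eqref{eq:shape}. Write $h(x)=h$ and $\varphi(x)=z$. If $h\ge1$ then $h\le(q+1)q^{h-1}=|S_h(z)|\le s$.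

\emph{Step 2: $h$ is constant and $\varphi$ is an isometry.} First let $x,x'\in B_{N/2}(u)$ with $m=d(x,x')\ge4R$, and write $z,h,z',h'$ for the corresponding data. By \eqref{eq:transport} and $\operatorname{diam}Y_{x'}\le R$, all distances between $Y_x$ and $Y_{x'}$ are at least $m-R\ge3R$. Every vertex of the hull $B_h(z)$ is within $R$ of $Y_x$, so $Y_{x'}$ has distance at least $2R>\operatorname{diam}Y_{x'}$ from $B_h(z)$. As in Step~1, $Y_{x'}$ and its hull $B_{h'}(z')$ lie beyond a single exit $(p,p^+)$ of $B_h(z)$, with $p\in S_h(z)\subset Y_x$. By \eqref{eq:reflect}, $\mathcal D(p,Y_{x'})=m-\mathcal D(p,Y_x)$ has minimum $m-2h$ and maximum $m$. Since $p\notin B_{h'}(z')$, \eqref{eq:shape} for $x'$ shows that the minimum is $d(p,z')-h'$ and the maximum is $d(p,z')+h'$. Hence $h'=h$, $d(p,z')=m-h$, and $d(z,z')=d(z,p)+d(p,z')=m$.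

Now let $x\ne x'$ in $B_{N/4}(u)$ be at any distance $m$. Extend the geodesic from $x$ to $x'$ by $4R$ at both ends, to $x_-$ and $x'_+$ in $B_{N/2}(u)$. All pairs among $x_-,x,x',x'_+$ except possibly $(x,x')$ are at distance at least $4R$. So $h(x)=h(x_-)=h(x')$, and $\varphi$ preserves the five distances $m+8R$, $4R$, $m+4R$, $m+4R$, $4R$. Hence $\varphi(x)$ and $\varphi(x')$ lie on the geodesic from $\varphi(x_-)$ to $\varphi(x'_+)$, at distances $4R$ and $4R+m$ from $\varphi(x_-)$, and $d(\varphi(x),\varphi(x'))=m$. Put $y=\varphi(u)$. For $r\le N/4$, $\varphi$ maps $B_r(u)$ injectively into $B_r(y)$, and these balls have the same size, so the map is onto. Also $d(y,y_0)\le h\le s$.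

\emph{Step 3: the values are radial.} For $x,x'\in B_{N/4}(u)$ put $b(x,x')=E(x,\varphi(x'))$. If $b(x,x')>0$, then $\varphi(x')\in Z_x\cap B_{5N}(y_0)=Y_x$, so by \eqref{eq:shape}, and because $Y_x$ has one color, $d(x,x')\le h$ and $d(x,x')\equiv h\pmod2$. The entry of $AE=EA$ at $(x,\varphi(x'))$ reads
\begin{equation}\label{eq:wave}
\sum_{a\sim x}b(a,x')=\sum_{a\sim x'}b(x,a)\qquad(x,x'\in B_{N/4-1}(u)).
\end{equation}
We show by downward induction on $j=h+2,h,h-2,\dots\ge0$ that $b(x,x')$ is a constant $k_j$ on pairs at distance $j$ in a ball $B_{r_j}(u)$, where $r_{h+2}=N/4$, $k_{h+2}=0$ and $r_j=r_{j+2}-j-2$. Let $r=r_{j+2}$, and define the \emph{value} of a directed path $a_0,\dots,a_j$ to be $b(a_0,a_j)$. For a path $a_0,\dots,a_{j+1}$ in $B_{r-1}(u)$ apply \eqref{eq:wave} at $(a_0,a_{j+1})$. On each side $q$ terms belong to pairs at distance $j+2$ in $B_r(u)$ and equal $k_{j+2}$; what remains is $b(a_1,a_{j+1})=b(a_0,a_j)$. So the value is invariant under shifting along a path. For $j=0$ this says that $b(a,a)$ is constant on $B_{r-1}(u)$. Let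 $j\ge1$ and let $a\in B_{r-j-2}(u)$ have neighbors $e_1,\dots,e_\Delta$. A path of length $j$ ending at $a$ through $e_i$ and a path of length $j$ starting at $a$ through $e_{i'}$, $i'\ne i$, form a path of length $2j$ in $B_{r-1}(u)$; shifting $j$ times shows that they have the same value. The graph $K_{\Delta,\Delta}$ minus a perfect matching is connected for $\Delta\ge3$, so all paths of length $j$ that start or end at $a$ have one value $k(a)$. For adjacent $a,a'\in B_{r-j-2}(u)$, one shift along a path $a,a',\dots$ of length $j+1$ gives $k(a)=k(a')$. This completes the induction. The total loss of radius is at most $(s+1)(s+2)\le N/8-s$. Setting $k_i=0$ for $i>h$ and for $i\not\equiv h\pmod2$, we have $b(x,x')=k_{d(x,x')}$ on $B_{N/8+s}(u)$, and $k_h\ge1$ because $S_h(y)\subset Y_u$.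

\emph{Conclusion.} Let $x\in B_{N/8}(u)$. Since $B_N(y)\subset B_{5N}(y_0)$ and $Y_x\subset B_h(\varphi(x))\subset B_N(y)$, we have $Z_x\cap B_N(y)=Y_x$, which gives the last sentence of the lemma. Let $v\in B_N(y)$. If $d(\varphi(x),v)>h$, then $v\notin Y_x$ and $E(x,v)=0=k_{d(\varphi(x),v)}$. Otherwise $v=\varphi(x')$ with $x'\in B_{N/8+s}(u)$, and $E(x,v)=b(x,x')=k_{d(x,x')}=k_{d(\varphi(x),v)}$.
\end{proof}

\subsection{The matrices $E_j$}

A class $Y$ of $Z_u$, $u$ good, determines the data $h$, $y$, $k_j$ of Lemma~\ref{lem:rigid}. Indeed, if $S_h(y)\subset Y\subset B_h(y)$, then $2h=\operatorname{diam}Y$ and $B_h(y)$ is the convex hull of $Y$; a ball of radius $h$ has only one center, since for $y'\ne y$ a point of $S_h(y)$ on the side away from $y'$ is not in $B_h(y')$; and $k_j=E(u,v)$ for any $v\in S_j(y)$, $j\le h$. We call $y$ the \emph{center} and the $k_j$ the \emph{coefficients} of the class, and say that $y$ is a \emph{center for $u$}. Distinct classes of $Z_u$ have distinct centers, because points of classes with a common center are at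 distance at most $2s\le R$.

For good $u$ and $0\le j\le s$ put $E_j^0(u,y)=k_j$ if $y$ is the center of a class of $Z_u$ with coefficients $k_j$, and $E_j^0(u,y)=0$ if $y$ is not a center for $u$. By Lemma~\ref{lem:rigid} with $x=u$, the function $v\mapsto\sum_jk_jF_j(A)(y,v)=k_{d(y,v)}$ equals $E(u,v)$ on the class and vanishes elsewhere. Summing over the classes,
\begin{equation}\label{eq:row}
E(u,\cdot)=\sum_{j,\,y}E_j^0(u,y)\,F_j(A)(y,\cdot)\qquad(u\text{ good}).
\end{equation}
Let $E_j(u,y)=E_j^0(u,y)$ if $u$ and $y$ are both good, and $E_j(u,y)=0$ otherwise.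

\begin{lemma}\label{lem:sym}
The matrices $E_j$ are symmetric, and $\|\mathcal E(t)\|\le C_0$ for $t\in I$.
\end{lemma}

\begin{proof}
Let $u,y$ be good and $y$ a center for $u$, with $h,k_j,\varphi$ as in Lemma~\ref{lem:rigid}. For $x\in B_{N/8}(u)$ we have $E(y,x)=E(x,y)=k_{d(\varphi(x),y)}=k_{d(x,u)}$. So $Q=Z_y\cap B_{N/8}(u)$ satisfies $S_h(u)\subset Q\subset B_h(u)$. Its diameter is at most $2s\le R$, and an element of $Z_y$ within $R$ of $Q$ lies in $B_{R+s}(u)\subset B_{N/8}(u)$, hence in $Q$. Thus $Q$ is a class of $Z_y$ with center $u$ and coefficients $k_j$, and $E_j(y,u)=k_j=E_j(u,y)$. This proves symmetry. For each class $Y$ of $Z_u$ we have $\sum_jk_j\le\sum_{v\in Y}E(u,v)$, so $\sum_jE_j$ has row sums at most $s$, and the absolute row sums of $\mathcal E(t)$ are at most $s\max_{j\le s}|F_j(t)|\le C_0$ by \eqref{eq:bounds}.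
\end{proof}

\subsection{Traces}

\begin{lemma}\label{lem:power}
If $k\ge 0$ and $T_{k+2}(u)\cap V_{\mathrm{bad}}=\emptyset$, then
\begin{equation}\label{eq:power}
E^k(u,\cdot)=\sum_{j_1,\dots,j_k}\sum_y(E_{j_1}\cdots E_{j_k})(u,y)\,(F_{j_1}\cdots F_{j_k})(A)(y,\cdot).
\end{equation}
\end{lemma}

\begin{proof}
Induction on $k$; for $k=0$ both sides are the indicator of $u$. Let $T_{k+3}(u)\cap V_{\mathrm{bad}}=\emptyset$. Then $u$ is good. A center $y$ for $u$ is within $s$ of $Z_u$, so $y\in T_1(u)$ and $T_{k+2}(y)\subset T_{k+3}(u)$; in particular $y$ is good and $E_j^0(u,y)=E_j(u,y)$. By \eqref{eq:row} and commutation, $E^{k+1}(u,\cdot)=\sum_{j,y}E_j(u,y)\,(E^kF_j(A))(y,\cdot)$. Insert \eqref{eq:power} for $y$.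
\end{proof}

In \eqref{eq:power} we want only $y=u$ to contribute near $u$. A chain of centers from $u$ to $y$ carries a composite isometry. By the gap, its displacement is either small on a whole ball or large; and an isometry of a tree that moves $u$ displaces suitable points at distance $r$ from $u$ by more than $2r$.

\begin{lemma}\label{lem:far}
If $u$ is excellent, $k\le K$ and $(E_{j_1}\cdots E_{j_k})(u,y)>0$, then $y=u$ or $d(u,y)\ge R^3-Ks$.
\end{lemma}

\begin{proof}
Let $k\ge1$, and take $u=y_0,y_1,\dots,y_k=y$ with $E_{j_i}(y_{i-1},y_i)>0$. Let $\varphi_i:B_{N/8}(y_{i-1})\to B_{N/8}(y_i)$ be the isometry of Lemma~\ref{lem:rigid} for the good vertex $y_{i-1}$ and the class with center $y_i$, and let $\gamma=\varphi_k\circ\dots\circ\varphi_1$, so that $\gamma u=y$.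

Let $x=x_0\in B_{N/8}(u)$ and $x_i=\varphi_i(x_{i-1})$. Then $y_i\in T_i(u)$, $x_i\in T_{i+1}(u)$ and $T_2(x_i)\subset T_{K+3}(u)$, so all $x_i$ are good. By Lemma~\ref{lem:rigid} for $y_{i-1}$, the set $Z_{x_{i-1}}$ has a class with center $x_i$ and the same coefficients as the class of $Z_{y_{i-1}}$ with center $y_i$. So $E_{j_i}(x_{i-1},x_i)=E_{j_i}(y_{i-1},y_i)>0$, and $(E_{j_1}\cdots E_{j_k})(x,\gamma x)>0$. Since $T_{k+2}(x)\subset T_{K+3}(u)$, formula \eqref{eq:power} holds at $x$. Its terms are nonnegative, and the row of $(F_{j_1}\cdots F_{j_k})(A)$ at $\gamma x$ has positive sum and is supported in $B_{Ks}(\gamma x)$. So there is $v\in B_{Ks}(\gamma x)$ with $W(x,v)\ge E^k(x,v)>0$. As $x\notin V_{\mathrm{bad}}$, we get $d(x,\gamma x)\le R+Ks$ or $d(x,\gamma x)\ge R^3-Ks$.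

For adjacent $x,x'$ the displacements $d(x,\gamma x)$ and $d(x',\gamma x')$ differ by at most $2$, and $R+Ks+2<R^3-Ks$. So if $d(u,y)<R^3-Ks$, then $d(x,\gamma x)\le R+Ks$ on the whole connected ball $B_{N/8}(u)$. Suppose in addition that $y\ne u$. Since $\Delta\ge3$, there is a neighbor $e$ of $u$ such that $e$ is not on the geodesic from $u$ to $y$ and $\gamma e$ is not on it either: each condition excludes one neighbor. Take $x\in S_{N/8}(u)$ whose geodesic to $u$ passes through $e$. The walk from $x$ through $e,u,y,\gamma e$ to $\gamma x$ along geodesics is non-backtracking of length $N/4+d(u,y)<g/2$. By (T1), $d(x,\gamma x)>N/4>R+Ks$, a contradiction.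
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:pencil}]
The norm bound is Lemma~\ref{lem:sym}. Let $L=R^3/2$; then $Ks\le L<g/2$ and $L\le D-2$. Let $u$ be excellent and $k\le K$. If $d(u,w)\le L$, only $y=u$ contributes to $E^k(u,w)$ in \eqref{eq:power}, by Lemma~\ref{lem:far} and $L+Ks<R^3-Ks$. A polynomial $F$ of degree at most $Ks$ can be written as $F=\sum_lp_lF_l$, and by (T1)
\[
\sum_{d(u,w)\le L}F(A)(u,w)\,\sigma_{d(u,w)}(t)=\sum_lp_l\,|S_l(u)|\,\sigma_l(t)=\sum_lp_lF_l(t)=F(t).
\]
Applying this to $F=F_{j_1}\cdots F_{j_k}$, we obtain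
\[
\sum_{d(u,w)\le L}E^k(u,w)\,\sigma_{d(u,w)}(t)=\sum_{j_1,\dots,j_k}(E_{j_1}\cdots E_{j_k})(u,u)\,F_{j_1}(t)\cdots F_{j_k}(t)=\mathcal E(t)^k(u,u).
\]
The average of the left side over all $u\in V$ is $\sum_{l\le L}\tau_{l,k}\sigma_l(t)$, and the average of the right side is $\frac1n\operatorname{tr}\mathcal E(t)^k$. At any vertex the two sides are bounded by $Cs^k$ and $C_0^k$, so the averages differ by at most $Cs^k+C_0^k$ times the density of non-excellent vertices. The terms of $\psi_k$ with $l>L$ contribute at most $Cs^k\sum_{l>L}(l+1)q^{-l/2}$ by \eqref{eq:tausigma}. Choose $R_1$ so that both errors are at most $\varepsilon/2$ for all $R\ge R_1$ and $k\le K$, and then take $D$ large.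
\end{proof}

\section{The limit measures and their atoms}\label{sec:limit}

The pencil replaces the measures $\rho_j$, defined only at the nodes $t_j$, by eigenvalue distributions that are defined for all $t\in I$ and come from one polynomial $\det(y-\mathcal E(t))\in\mathbb Z[t,y]$. The argument of Lemma~\ref{lem:heavy}, now over $\mathbb Z[t]$, shows that in the limit an atom can only come from an irreducible factor whose exponent is proportional to $n$. For $r>0$ let $\mathcal L_r$ be the set of functions $\xi$ on $[-C_0,C_0]$ with $|\xi|\le1$ and Lipschitz constant at most $1/r$.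

\begin{proposition}\label{prop:limit}
After passing to a subsequence, there are probability measures $\kappa_t$ $(t\in I)$ on $[-C_0,C_0]$, a countable set $\mathcal F$ of irreducible polynomials $H\in\mathbb Z[t,y]$, monic of degree $d_H\ge1$ in $y$, and weights $w_H\in[0,1]$, such that:
\begin{enumerate}
\item[(a)] $t\mapsto\kappa_t$ is weakly continuous.
\item[(b)] For each $r>0$, $\sup_j\sup_{\xi\in\mathcal L_r}\bigl|\int\xi\,d\rho_j-\int\xi\,d\kappa_{t_j}\bigr|\to0$.
\item[(c)] For every $t\in I$ and $H\in\mathcal F$, the roots $y$ of $H(t,\cdot)$ lie in $[-C_0,C_0]$ and satisfy $\kappa_t(\{y\})\ge w_H$.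
\item[(d)] For $\omega$-almost every $t$, every atom $y$ of $\kappa_t$ is a root of $H(t,\cdot)$ for exactly one $H\in\mathcal F$, and $\kappa_t(\{y\})=w_H$.
\item[(e)] For each $\eta>0$ only finitely many $H\in\mathcal F$ have $w_H\ge\eta$.
\end{enumerate}
\end{proposition}

\begin{proof}
Index the graphs by $i$, with data $D_i,n_i,\tau^{(i)}_{l,k},\psi^{(i)}_k$.

\emph{The measures.} For each $K\ge 2$ Proposition~\ref{prop:pencil} with $\varepsilon=1/K$ applies to all graphs with $D_i\ge D(K)$. For each large $i$ use the largest $K\le i$ with $D(K)\le D_i$; this $K$ tends to infinity. We obtain pencils $\mathcal E_i$ with $\|\mathcal E_i(t)\|\le C_0$ and $\sup_{t\in I}|\frac1{n_i}\operatorname{tr}\mathcal E_i(t)^k-\psi_k^{(i)}(t)|\to0$ for every $k$. By \eqref{eq:tausigma} and a diagonal argument we may assume $\tau^{(i)}_{l,k}\to\tau^\infty_{l,k}$ for all $l,k$; then $\psi_k^{(i)}$ converges uniformly on $I$ to the continuous function $\psi_k^\infty=\sum_l\tau_{l,k}^\infty\sigma_l$. Let $\kappa_t^{(i)}$ be the uniform distribution on the $n_i$ eigenvalues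 of $\mathcal E_i(t)$. Its moments converge to $\psi_k^\infty(t)$, so $\kappa_t^{(i)}\to\kappa_t$ weakly, where $\kappa_t$ has moments $\psi^\infty_k(t)$. Continuity of the moments gives (a). By Corollary~\ref{cor:mass}(b), (b) holds for each polynomial $\xi$. The set $\mathcal L_r$ is compact in the supremum norm by the Arzel\`a--Ascoli theorem, so for each $\delta>0$ it is covered by the $\delta$-neighborhoods of finitely many polynomials, and (b) follows.

\emph{A repulsion estimate.} Factor $\det(y-\mathcal E_i(t))=\prod_HH^{a_H^{(i)}}$ into distinct irreducible polynomials in $\mathbb Z[t,y]$. The determinant is monic in $y$, so the factors can be taken monic in $y$, of degree $d_H\ge1$; put $a_H^{(i)}=0$ if $H$ is not a factor. For $t\in I$ the roots of a factor $H(t,\cdot)$ are eigenvalues of $\mathcal E_i(t)$, so they lie in $[-C_0,C_0]$. The discriminants $\operatorname{disc}_yH$ and the resultants $\operatorname{Res}_y(H,H')$, $H\ne H'$, are nonzero elements of $\mathbb Z[t]$. Let $t$ avoid their finitely many zeros. Then the eigenvalues of $\mathcal E_i(t)$,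 listed with multiplicity, consist of the roots of each $H(t,\cdot)$ repeated $a_H^{(i)}$ times, the number of ordered pairs of equal entries is $\sum_Hd_H(a_H^{(i)})^2$, and
\[
\sum_{y\ne y'}\log|y-y'|=\sum_H(a_H^{(i)})^2\log|\operatorname{disc}_yH(t)|+\sum_{H\ne H'}a_H^{(i)}a_{H'}^{(i)}\log|\operatorname{Res}_y(H,H')(t)|,
\]
the left sum being over ordered pairs of unequal entries. By Lemma~\ref{lem:potential}(b) the integral against $\omega$ is nonnegative. Every term on the left is at most $\log2C_0$, and terms with $|y-y'|<\delta<1$ are at most $\log\delta$. Therefore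
\begin{equation}\label{eq:repel}
\int(\kappa_t^{(i)}\otimes\kappa_t^{(i)})\bigl(|y-y'|<\delta\bigr)\,d\omega(t)\le\sum_Hd_H\Bigl(\frac{a_H^{(i)}}{n_i}\Bigr)^2+\frac{\log2C_0}{\log(1/\delta)} .
\end{equation}

\emph{The family $\mathcal F$.} For $m\ge1$ let $\mathcal F_m$ be the set of $H$ with $a_H^{(i)}\ge n_i/m$ for some $i$. Degrees add under multiplication, the determinant has degree $n_i$ in $y$ and at most $sn_i$ in $t$, so $H\in\mathcal F_m$ has $d_H\le m$ and $\deg_tH\le sm$. The coefficients of $H$ as a polynomial in $y$ are elementary symmetric functions of at most $m$ numbers in $[-C_0,C_0]$, so they are bounded on $I$ in terms of $m$. By Lagrange interpolation an integer polynomial of bounded degree that is bounded on $I$ has bounded coefficients. So $\mathcal F_m$ is finite, and $\mathcal F=\bigcup_m\mathcal F_m$ is countable. Pass to a subsequence along which $a_H^{(i)}/n_i\to w_H$ for all $H\in\mathcal F$. If $w_H>1/m$ then $H\in\mathcal F_m$, which gives (e). For a root $y$ of $H(t,\cdot)$ we have $\kappa_t^{(i)}(\{y\})\ge a_H^{(i)}/n_i$,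 and the portmanteau theorem for the closed set $\{y\}$ gives (c).

\emph{The atoms.} Since $\sum_Hd_Ha_H^{(i)}=n_i$, the factors outside $\mathcal F_m$ contribute at most $1/m$ to the sum in \eqref{eq:repel}. Hence the limit superior of that sum is at most $\sum_{\mathcal F_m}d_Hw_H^2+1/m$ for every $m$, and so at most $\Omega:=\sum_{\mathcal F}d_Hw_H^2$. Let $i\to\infty$ in \eqref{eq:repel}, using the portmanteau theorem for the open set $\{|y-y'|<\delta\}$ and Fatou's lemma, and then let $\delta\to0$. As the $\kappa_t\otimes\kappa_t$-measure of the diagonal is $\sum_y\kappa_t(\{y\})^2$, we get $\int\sum_y\kappa_t(\{y\})^2\,d\omega\le\Omega$. Conversely, for $t$ outside the countable set of zeros of the discriminants and resultants of members of $\mathcal F$, all roots of all $H(t,\cdot)$ are distinct, and (c) gives $1\ge\sum_y\kappa_t(\{y\})^2\ge\Omega$. So equality holds for almost every $t$. Equality forces each root of $H(t,\cdot)$ to have mass exactly $w_H$ and all other points to have mass $0$. This is (d).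
\end{proof}

\section{The contradiction}\label{sec:end}

We now work along the subsequence of Proposition~\ref{prop:limit}. Put $\eta=c_0/16$, and call $\lambda$ \emph{heavy} if $M_\lambda\ge4\eta n/D$; the roots of a factor $f$ are all heavy or all not heavy. The eigenvalues that are not heavy contribute at most $\frac{c_0}4n^2/D$ to $\sum M_\lambda^2$, so by Lemma~\ref{lem:heavy} the heavy ones contribute at least $\frac{c_0}2n^2/D$ for large $D$. Since $M_\lambda\le m(j)\le2n/D$,
\begin{equation}\label{eq:heavy}
\text{the heavy eigenvalues have mass at least }4\eta n,\quad\text{and}\quad\rho_j(\{\mu_\lambda\})\ge2\eta\ \text{ for heavy }\lambda\in\mathcal C_j .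
\end{equation}
Let $\mathcal H=\{H\in\mathcal F:w_H\ge\eta\}$, a finite set, and $P=\prod_{H\in\mathcal H}H\in\mathbb Z[t,y]$, with $P=1$ if $\mathcal H=\emptyset$. The polynomial $P$ does not depend on $D$. Let $C_P\ge1$ be a bound for $|P|$ on $I\times[-C_0,C_0]$, and $C_1\ge1$ a constant with $|P(t,y)-P(t',y')|\le C_1(|t-t'|+|y-y'|)$ there.

\subsection{Most heavy eigenvalues lie on the curve $P=0$}

A heavy eigenvalue gives an atom of $\rho_j$, and $\rho_j$ is close to $\kappa_{t_j}$, whose large atoms lie on $P=0$ for almost every $t$. The nodes $t_j$ might all lie in the exceptional null set, so we thicken the statement to one about closed sets of small measure. This yields that $P(\lambda,\mu_\lambda)$ is small; integrality then yields that it vanishes.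

\begin{lemma}\label{lem:nearcurve}
For every $\delta>0$, the heavy $\lambda$ with $|P(\lambda,\mu_\lambda)|\ge2\delta$ have mass $o(n)$.
\end{lemma}

\begin{proof}
For $r>0$ let $U_r$ be the set of $t\in I$ for which some $y\in[-C_0,C_0]$ has $|P(t,y)|\ge\delta$ and $\kappa_t([y-r,y+r])\ge\eta$. The set $U_r$ is closed. Indeed, let $t^{(m)}\to t$ with corresponding $y^{(m)}$, which we may assume converge to $y$. Then $|P(t,y)|\ge\delta$, and for $r'>r$ Proposition~\ref{prop:limit}(a) and the portmanteau theorem give $\kappa_t([y-r',y+r'])\ge\limsup\kappa_{t^{(m)}}([y-r',y+r'])\ge\eta$; let $r'\downarrow r$. The sets $U_r$ decrease as $r\downarrow0$. If $t\in\bigcap_rU_r$, a limit point $y$ of the corresponding points has $|P(t,y)|\ge\delta$ and $\kappa_t([y-r',y+r'])\ge\eta$ for all $r'>0$, so $\kappa_t(\{y\})\ge\eta$. If $t$ satisfied Proposition~\ref{prop:limit}(d), $y$ would be a root of some $H\in\mathcal H$, and $P(t,y)=0$. So $\bigcap_rU_r$ is a null set and $\omega(U_r)\to0$.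

Given $\varepsilon>0$, choose $r$ with $\omega(U_r)<\varepsilon$ and a finite union $O\supset U_r$ of open intervals with $\omega(O)<2\varepsilon$. Let $\lambda\in\mathcal C_j$ be heavy with $|P(\lambda,\mu_\lambda)|\ge2\delta$. For large $D$ we have $|P(t_j,\mu_\lambda)|\ge\delta$, and the tent function $\xi(y)=\max(0,1-|y-\mu_\lambda|/r)$ in $\mathcal L_r$ gives $\kappa_{t_j}([\mu_\lambda-r,\mu_\lambda+r])\ge\int\xi\,d\kappa_{t_j}\ge\int\xi\,d\rho_j-o(1)\ge2\eta-o(1)\ge\eta$. So $t_j\in U_r\subset O$. These $\lambda$ lie in at most $(2\varepsilon+o(1))D$ clusters and have mass at most $(4\varepsilon+o(1))n$.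
\end{proof}

For $Q\in\mathbb Z[t,y]$ the numbers $Q(\lambda,\mu_\lambda)$ are the values at $\lambda$ of the integer polynomial $Q(t,\varsigma G_{D-1}(t))$. For a factor $f$, either $f$ divides this polynomial and $Q(\lambda,\mu_\lambda)=0$ at all roots of $f$, or the product of $Q(\lambda,\mu_\lambda)$ over the roots of $f$ is a nonzero integer. Take $Q=P$, take logarithms, and sum with weights $M_f$ over the factors of the second kind: $0\le\sum M_\lambda\log|P(\lambda,\mu_\lambda)|$, the sum over $\lambda$ with $P(\lambda,\mu_\lambda)\neq0$. Hence, for $0<\delta<1$,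
\begin{equation}\label{eq:liouville}
\text{the }\lambda\text{ with }0<|P(\lambda,\mu_\lambda)|\le\delta\text{ have mass at most }\frac{\log C_P}{\log(1/\delta)}\,n .
\end{equation}
Let $\mathcal S$ be the set of heavy $\lambda$ with $P(\lambda,\mu_\lambda)=0$. Fix $\delta$ with $\log C_P/\log(1/2\delta)\le\eta$ and $2\delta<1$. By \eqref{eq:heavy}, Lemma~\ref{lem:nearcurve} and \eqref{eq:liouville},
\begin{equation}\label{eq:Smass}
\mathcal S\text{ has mass at least }2\eta n\text{ for large }D .
\end{equation}
In particular $\mathcal H\ne\emptyset$. The set $\mathcal S$ is the union of the root sets of certain factors $f$, and for each of them there is $H\in\mathcal H$ with $H(\lambda,\mu_\lambda)=0$ at one root, hence, taking $Q=H$, at all roots of $f$.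

\subsection{Multiplicities on the curve}

The next lemma is the general form of \eqref{eq:small}. It requires that the part of $\rho_j$ near a root of $P(t_j,\cdot)$ have mass close to $w_H$, and that this mass sit almost entirely on one eigenvalue.

\begin{lemma}\label{lem:mult}
Let $0<\varepsilon<1$. For large $D$ there is a set of at most $5\varepsilon D$ exceptional clusters such that every $\lambda\in\mathcal S$ in another cluster, with $H(\lambda,\mu_\lambda)=0$ and $H\in\mathcal H$, satisfies
\begin{equation}\label{eq:mult}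
\Bigl|\frac DnM_\lambda-w_H\Phi(\lambda)\Bigr|\le6\varepsilon .
\end{equation}
\end{lemma}

\begin{proof}
\emph{Branches.} The polynomial $\operatorname{disc}_yP$ is, up to sign, a product of discriminants and resultants of members of $\mathcal H$, so it is nonzero and has finitely many zeros in $I$. Let $O_1$ be a union of small open intervals centered at these zeros, with disjoint closures and $\omega(O_1)<\varepsilon$. Let $I'=I\setminus O_1$, and let $I''\supset I'$ be obtained in the same way from the intervals of half the radius. For large $D$, $t_j\in I'$ implies that $I_j$ lies in one component of $I''$. On a component of $I''$ the roots of $P(t,\cdot)$ are real and simple, so by the implicit function theorem they are continuously differentiable functions $y_1(t)<\dots<y_d(t)$; by compactness $|y_b'|\le\Lambda$ and $|y_b-y_{b'}|\ge4r_0$ for $b\ne b'$, with constants $\Lambda,r_0>0$. On a component each $y_b$ is a root of one fixed $H_b\in\mathcal H$, because the sets $\{t:H(t,y_b(t))=0\}$, $H\in\mathcal H$, are closed, disjoint and cover an interval.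

\emph{Exceptional clusters.} For $r>0$ let $U'_r$ be the set of $t\in I'$ with $\kappa_t([y_b(t)-2r,y_b(t)+2r])\ge w_{H_b}+\varepsilon$ for some $b$. It is closed by the argument used for $U_r$, with $y^{(m)}=y_b(t^{(m)})$. As $r\downarrow0$ it decreases to the set of $t$ with $\kappa_t(\{y_b(t)\})\ge w_{H_b}+\varepsilon$ for some $b$, a null set by Proposition~\ref{prop:limit}(d). Fix $r\le r_0$ with $\omega(U'_r)<\varepsilon$, $2C_1r<1$ and $\log C_P/\log(1/2C_1r)\le\varepsilon^2$, and cover $U'_r$ by a finite union $O_2$ of open intervals with $\omega(O_2)<2\varepsilon$. Call $\mathcal C_j$ exceptional if $t_j\in O_1\cup O_2$, or if the $\lambda\in\mathcal C_j$ with $0<|P(\lambda,\mu_\lambda)|\le2C_1r$ have mass greater than $\varepsilon n/D$. The first condition holds for at most $(3\varepsilon+o(1))D$ clusters and, by \eqref{eq:liouville}, the second for at most $\varepsilon D$.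

\emph{The mass near a branch.} Let $\mathcal C_j$ be non-exceptional, $\lambda\in\mathcal S\cap\mathcal C_j$ and $H(\lambda,\mu_\lambda)=0$. Then $\mu_\lambda=y_b(\lambda)$ for some $b$, and $H=H_b$ because the roots of $P(\lambda,\cdot)$ are simple. Put $y^*=y_b(t_j)$ and $Q=[y^*-r,y^*+r]$. Let $\xi_-$ be the tent of height $1$ at $y^*$ with support $Q$, and let $\xi_+$ be the trapezoid equal to $1$ on $Q$ and $0$ outside $[y^*-2r,y^*+2r]$; both lie in $\mathcal L_r$. By Proposition~\ref{prop:limit}(b),(c) and $t_j\notin U'_r$, for large $D$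
\[
w_H-\varepsilon\le\int\xi_-\,d\kappa_{t_j}-\varepsilon\le\int\xi_-\,d\rho_j\le\rho_j(Q)\le\int\xi_+\,d\rho_j\le\int\xi_+\,d\kappa_{t_j}+\varepsilon\le w_H+2\varepsilon .
\]

\emph{The mass sits on $\lambda$.} We have $|\mu_\lambda-y^*|\le\Lambda Cq^{-D/2}\le r$, so $\mu_\lambda\in Q$ and $M_\lambda\le(w_H+2\varepsilon)m(j)$. Let $\lambda'\in\mathcal C_j$ be another eigenvalue with $\mu_{\lambda'}\in Q$. Since $P(t_j,y^*)=0$, we have $|P(\lambda',\mu_{\lambda'})|\le C_1(r+|\lambda'-t_j|)\le2C_1r$. Suppose $P(\lambda',\mu_{\lambda'})=0$. Then $\mu_{\lambda'}=y_{b'}(\lambda')$ for some $b'$, and $|y_{b'}(\lambda')-y_b(\lambda')|\le r+\Lambda Cq^{-D/2}<4r_0$ gives $b'=b$. So $|G_{D-1}(\lambda)-G_{D-1}(\lambda')|=|y_b(\lambda)-y_b(\lambda')|\le\Lambda|\lambda-\lambda'|$, whereas Lemma~\ref{lem:clusters}(a) and the mean value theorem bound the left side below by $cq^{D/2}|\lambda-\lambda'|$. This is impossible for large $D$. Hence $0<|P(\lambda',\mu_{\lambda'})|\le2C_1r$, all such $\lambda'$ have mass at most $\varepsilon n/D$, and $M_\lambda\ge(w_H-\varepsilon)m(j)-\varepsilon n/D$.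 With $m(j)\le2n/D$ we obtain $|M_\lambda-w_Hm(j)|\le4\varepsilon n/D$. Finally $\frac Dnm(j)=\Phi(t_j)+o(1)=\Phi(\lambda)+o(1)$ uniformly, and $w_H\le1$, which gives \eqref{eq:mult}.
\end{proof}

\subsection{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:matrix} for $s\ge2$]
Fix $\varepsilon>0$ with
\[
\sqrt\varepsilon\le\frac14,\qquad10\sqrt\varepsilon<\eta,\qquad\ell:=\frac{12\varepsilon}\eta\cdot\frac{2\Delta^3}{(q-1)^2}<\frac1{4q},
\]
and apply Lemma~\ref{lem:mult}. For a factor $f$ with roots in $\mathcal S$ let $b_f$ be the number of its roots in exceptional clusters. These clusters have mass at most $5\varepsilon D\cdot2n/D$, so $\sum_fM_fb_f\le10\varepsilon n$, and the factors with $b_f>\sqrt\varepsilon\deg f$ have mass $\sum M_f\deg f\le10\sqrt\varepsilon\,n<\eta n$. The at most $2(4q+1)$ eigenvalues with $\lambda^2\in\mathbb Z$ have mass $O(n/D)$. By \eqref{eq:Smass}, for large $D$ there is a factor $f$ with roots in $\mathcal S$, with $b_f\le\sqrt\varepsilon\deg f$, and with a root $\lambda$ such that $\lambda^2\notin\mathbb Z$.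 The algebraic integer $\lambda^2$ has degree $r\ge2$, and its conjugates $X_1,\dots,X_r$ are the squares of the roots of $f$, so they lie in $[0,4q]$.

All roots of $f$ have the same multiplicity $M_f$ and lie on one curve $H=0$ with $w_H\ge\eta$. By \eqref{eq:mult}, the values of $\Phi$ at the roots in non-exceptional clusters lie in an interval of length $12\varepsilon/\eta$, and by Lemma~\ref{lem:Phi} the squares of these roots lie in an interval of length $\ell$. Each $X_a$ is the square of exactly $[\mathbb Q(\lambda):\mathbb Q(\lambda^2)]=\deg f/r$ roots of $f$, so at most $b_fr/\deg f\le r/4$ of the $X_a$ come only from roots in exceptional clusters. Thus at least $\frac34r$ of the $X_a$ lie in an interval of length $\ell<\frac1{4q}$, which contradicts Lemma~\ref{lem:spread}. Together with Section~\ref{sec:small} this proves Theorem~\ref{thm:matrix}, and by Section~\ref{sec:walks} also Theorems~\ref{thm:main}, \ref{thm:defect} and~\ref{thm:excess}.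
\end{proof}

\begin{remark}
The hypothesis $\Delta\ge3$ enters analytically through $c_0>0$ and the strict monotonicity of $\Phi$, and combinatorially through branching: in the girth bound, in the expansion step of Lemma~\ref{lem:gap}, in Step~3 of Lemma~\ref{lem:rigid} and in Lemma~\ref{lem:far}. That $s$ is independent of $D$ is used from the start, for the width $Cq^{-D/2}$ of the clusters that Lemma~\ref{lem:heavy} balances against the capacity of $I$, and again for the finiteness of the sets $\mathcal F_m$. Nonnegativity of $E$ gives the transport rule (P); integrality gives $|Z_x|\le s$ and a pencil with integer coefficients. The limit measures $\kappa_t$ and the polynomial $P$ depend on a subsequence, and the convergence $\omega(U_r)\to0$ comes without a rate, so the proof gives no explicit value of $D_1$.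
\end{remark}

\begin{thebibliography}{1}
\bibitem{defect2}
\emph{Non-existence of bipartite graphs of diameter at least 4 and defect 2},
\texttt{https://emis.univie.ac.at/journals/JACO/Volume34\_2/b116630378q6146r.fulltext.pdf}
\end{thebibliography}
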